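\title{Closure-Preserving Weak Bases, $k$-Networks,\\ and the Metalindel\"of Property}

\begin{abstract}
We prove that every regular $k$-space with a $\sigma$-locally finite $k$-network has a $\sigma$-closure-preserving weak base, and that every regular space with a $\sigma$-closure-preserving weak base is hereditarily metalindel\"of. This answers two questions affirmatively. Three examples show that the conclusions cannot be strengthened in the obvious ways and that the first implication cannot be reversed.
\end{abstract}

\section{Introduction}

Throughout, every space is regular and $T_1$ (hence Hausdorff), $\omega=\{0,1,2,\dots\}$, and a neighborhood of a point $x$ is a set whose interior contains $x$.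

\subsection{The notions}

The questions treated here concern two ways of weakening the notion of a base, $k$-networks and weak bases, each combined with a condition on how the members of the family accumulate.

A space $X$ is a \emph{$k$-space} if a set $F\subset X$ is closed whenever $F\cap K$ is closed in $K$ for every compact $K\subset X$.

A family $\mathcal P$ of subsets of $X$ is a \emph{network} if for every $x\in U$ with $U$ open there is $P\in\mathcal P$ with $x\in P\subset U$. It is a \emph{$k$-network} if, whenever $K\subset U$ with $K$ compact and $U$ open, there is a finite $\mathcal P'\subset\mathcal P$ with $K\subset\bigcup\mathcal P'\subset U$. Thus a $k$-network approximates open sets from inside, but only along compact sets. Taking $K$ to be a singleton, we see that every $k$-network is a network.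

A family $\mathcal P=\bigcup_{x\in X}\mathcal P_x$ is a \emph{weak base} for $X$ if for each $x\in X$:
\begin{itemize}
\item[(a)] every member of $\mathcal P_x$ contains $x$, and for every open $U\ni x$ some $P\in\mathcal P_x$ satisfies $P\subset U$;
\item[(b)] for $P_1,P_2\in\mathcal P_x$ there is $P\in\mathcal P_x$ with $P\subset P_1\cap P_2$;
\item[(c)] a set $G\subset X$ is open if and only if for every $x\in G$ there is $P\in\mathcal P_x$ with $P\subset G$.
\end{itemize}
Thus a weak base determines the topology just as a base does, but its members need not be neighborhoods.

\begin{example}\label{ex:arens}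
Let $X=\{\infty\}\cup\{x_i:i\in\omega\}\cup\{x_{i,j}:i,j\in\omega\}$. Call $G$ open if $\infty\in G$ implies $x_i\in G$ for all but finitely many $i$, and $x_i\in G$ implies $x_{i,j}\in G$ for all but finitely many $j$. By definition the sets $\{\infty\}\cup\{x_i:i\ge n\}$, $\{x_i\}\cup\{x_{i,j}:j\ge n\}$ and $\{x_{i,j}\}$ form a weak base. But $\{\infty\}\cup\{x_i:i\ge n\}$ is not a neighborhood of $\infty$; its interior is empty. (That $X$ is regular and $T_1$ is a special case of Proposition~\ref{prop:nonnormal}: there $X$ appears as the open subspace $\{(B,u):u\in B\}$ for the tree $B$ of all finite sequences of length at most $2$.)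
\end{example}

A family $\mathcal P$ is \emph{closure-preserving} if $\overline{\bigcup\mathcal P'}=\bigcup\{\overline P:P\in\mathcal P'\}$ for every $\mathcal P'\subset\mathcal P$. It is \emph{hereditarily closure-preserving} if $\{H(P):P\in\mathcal P\}$ is closure-preserving for every choice of subsets $H(P)\subset P$. It is \emph{locally finite} if every point has a neighborhood meeting only finitely many members. Locally finite families are hereditarily closure-preserving. The prefix $\sigma$- means that the family is a countable union of families with the property. A family is \emph{point-countable} if every point lies in only countably many members. Finally, a space is \emph{metalindel\"of} if every open cover has a point-countable open refinement, and hereditarily metalindel\"of if all its subspaces are metalindel\"of.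

\subsection{The questions and the answers}

The following two questions are posed in \cite{PCSM}.
\begin{itemize}
\item[(1)] Does every regular $k$-space with a $\sigma$-locally finite $k$-network have a $\sigma$-closure-preserving weak base?
\item[(2)] Is every regular space with a $\sigma$-closure-preserving weak base metalindel\"of?
\end{itemize}
Two results quoted there form the background. Peng: a regular $k$-space with a $\sigma$-hereditarily closure-preserving $k$-network is hereditarily metalindel\"of. Gao: a normal space with a $\sigma$-closure-preserving weak base is paracompact. The first says that the spaces in (1) have the property asked for in (2), and the second gives a stronger form of (2) under normality. For countable spaces, (1) has a short direct proof (Proposition~\ref{prop:onepoint}). The difficulty is to treat uncountably many points at once without normality. We prove that both answers are positive.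

\begin{theorem}\label{thm:one}
A regular $k$-space with a $\sigma$-locally finite $k$-network has a $\sigma$-closure-preserving weak base. It can be chosen to consist of closed sets, with each $\mathcal P_x$ closed under finite intersections.
\end{theorem}

Call a family \emph{discrete} if every point has a neighborhood meeting at most one member. For indexed families, members are counted by their indices: $\{F_y:y\in Y\}$ is discrete if every point has a neighborhood meeting $F_y$ for at most one $y\in Y$. Thus the empty set may occur many times, but a nonempty set only once. Likewise, $\{U_y:y\in Y\}$ is point-countable if every point is in $U_y$ for only countably many $y$. An \emph{open expansion} of $\{F_y:y\in Y\}$ is a family $\{U_y:y\in Y\}$ of open sets with $F_y\subset U_y$. We write $\omega^{<\omega}$ for the set of finite sequences of elements of $\omega$.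

\begin{theorem}\label{thm:two}
A regular space with a $\sigma$-closure-preserving weak base is hereditarily metalindel\"of. Every discrete family $\{F_y:y\in Y\}$ of closed sets in it has a point-countable open expansion $\{U_y:y\in Y\}$; moreover, $U_y=\bigcup_{s\in\omega^{<\omega}}E_{y,s}$, where for each $s$ the family $\{E_{y,s}:y\in Y\}$ is discrete and consists of closed sets.
\end{theorem}

Together the theorems show that a regular $k$-space with a $\sigma$-locally finite $k$-network is hereditarily metalindel\"of, a special case of Peng's theorem.

Section~\ref{sec:sharp} shows how far the statements can be pushed. In (1), ``closure-preserving'' cannot be replaced by ``hereditarily closure-preserving'', and the implication cannot be reversed even among $k$-spaces. In (2), ``metalindel\"of'' cannot be replaced by ``paracompact'' or even ``normal'', even if the weak base is $\sigma$-locally finite; so normality cannot be dropped from Gao's theorem.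

\subsection{How the proofs go}

For Theorem~\ref{thm:one}, one builds weak neighborhoods of $x$ from the members of the $k$-network that contain $x$. These come from infinitely many levels $\mathcal P_j$, and a union of pieces from unbounded levels has no reason to be closed. The remedy is to trim the pieces of level $j$ by a closed set $S^j$ that misses all members of level $j$ not containing $x$. For a single point, regularity provides $S^j$, and this case is worked out in Section~\ref{sec:onepoint}. For many points, $x$ is replaced by a member $N$ of a $\sigma$-discrete network, and regularity no longer provides $S^j$. Sections~\ref{sec:fusion} and~\ref{sec:absorb} supply a substitute, and Section~\ref{sec:base} assembles the weak base.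

For Theorem~\ref{thm:two}, one construction enlarges a discrete closed family to countably many discrete closed families whose unions are weak neighborhoods. Iterating it along the tree $\omega^{<\omega}$ turns weak neighborhoods into open sets. This proof uses only Section~\ref{sec:cp} and is given in Section~\ref{sec:meta}.

\section{Closure-preserving families of closed sets}\label{sec:cp}

A family of closed sets is closure-preserving exactly when the union of every subfamily is closed. Locally finite families of closed sets have this property. A \emph{pairwise disjoint closure-preserving family of closed sets is discrete}: a point lies in at most one member, and the union of the other members is a closed set missing the point.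

\begin{lemma}\label{lem:intersections}
If $\mathcal A_1,\dots,\mathcal A_p$ are closure-preserving families of closed sets, then so is $\{A_1\cap\dots\cap A_p:A_l\in\mathcal A_l\}$.
\end{lemma}

\begin{proof}
For $z\in X$ put $g_l(z)=X\setminus\bigcup\{A\in\mathcal A_l:z\notin A\}$, an open neighborhood of $z$. If $A_1\cap\dots\cap A_p$ contains a point $w$ of $\bigcap_lg_l(z)$, then for each $l$ the set $A_l$ meets $g_l(z)$ at $w$, so $z\in A_l$. Hence if $z$ is not in the union of some family of such intersections, then $\bigcap_lg_l(z)$ misses that union.
\end{proof}

The next lemma converts closure-preserving networks into discrete families. Both main proofs use it to trade a cover for countably many discrete closed families. The idea is to assign each point to the first member of the cover that contains it.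

\begin{lemma}\label{lem:discrete}
Let $\mathcal H=\bigcup_{n\in\omega}\mathcal H_n$ be a network for $X$, each $\mathcal H_n$ a closure-preserving family of closed sets. For every open cover $\{O_\alpha:\alpha<\kappa\}$ of $X$ there are closed sets $D_{\alpha,n}\subset O_\alpha$ that together cover $X$ and such that $\{D_{\alpha,n}:\alpha<\kappa\}$ is discrete for each $n$.
\end{lemma}

\begin{proof}
Put
\[
F_{\alpha,n}=\bigcup\{H\in\mathcal H_n:H\subset O_\alpha\},\qquad D_{\alpha,n}=F_{\alpha,n}\setminus\bigcup_{\beta<\alpha}O_\beta .
\]
Both sets are closed, and $D_{\alpha,n}\subset F_{\alpha,n}\subset O_\alpha$. Given $z\in X$, let $\gamma$ be least with $z\in O_\gamma$. Some $H\in\mathcal H$ satisfies $z\in H\subset O_\gamma$, and if $H\in\mathcal H_n$, then $z\in D_{\gamma,n}$. So the sets cover $X$.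

For discreteness at $z$, keep this $\gamma$ and fix $n$. If $\alpha>\gamma$, then $O_\gamma\cap D_{\alpha,n}=\emptyset$. The set $\bigcup_{\alpha<\gamma}F_{\alpha,n}$ is a union of members of $\mathcal H_n$, hence closed; and each of these members is contained in some $O_\alpha$ with $\alpha<\gamma$, so it misses $z$. Therefore $O_\gamma\setminus\bigcup_{\alpha<\gamma}F_{\alpha,n}$ is a neighborhood of $z$ that, among the sets $D_{\alpha,n}$ with $\alpha<\kappa$, meets at most $D_{\gamma,n}$.
\end{proof}

\section{Working with a closed $k$-network}

From here through Section~\ref{sec:base}, $X$ is a regular $k$-space with a $\sigma$-locally finite $k$-network.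

\subsection{Normalization and sequences}\label{sec:normalize}

If $K\subset U$ with $K$ compact and $U$ open, regularity gives an open $V$ with $K\subset V\subset\overline V\subset U$. If finitely many members of a $k$-network cover $K$ inside $V$, their closures lie in $U$. So the closures of the members of a $k$-network again form a $k$-network. The closures of a locally finite family form a locally finite family, and finite unions of locally finite families are locally finite. Hence we may fix a $k$-network
\[
\mathcal P=\bigcup_{n\in\omega}\mathcal P_n,\qquad \mathcal P_0=\emptyset,\quad \mathcal P_n\subset\mathcal P_{n+1},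
\]
consisting of \emph{closed} sets, with each $\mathcal P_n$ locally finite. We call $\mathcal P_n$ the $n$th level.

A set $A$ is a \emph{sequential neighborhood} of $x$, for short an \emph{s.n.}\ of $x$, if $x\in A$ and every sequence converging to $x$ is eventually in $A$. Finite intersections of s.n.'s of $x$, and supersets of s.n.'s of $x$, are s.n.'s of $x$.

\begin{lemma}\label{lem:sequential}
A subset of $X$ that is closed under limits of convergent sequences is closed. A set that is an s.n.\ of each of its points is open.
\end{lemma}

\begin{proof}
Let $K\subset X$ be compact. By local finiteness $K$ meets only finitely many members of each $\mathcal P_n$; as $\mathcal P$ is a network for $X$, the family $\{P\cap K:P\in\mathcal P\}$ is a countable network for $K$. A compact Hausdorff space with a countable network is metrizable \cite[3.1.19]{Engelking}. If $F$ is closed under limits of sequences, then so is $F\cap K$ in the metrizable space $K$; so $F\cap K$ is closed in $K$. As $X$ is a $k$-space, $F$ is closed.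

If $G$ is an s.n.\ of each of its points, then no sequence in $X\setminus G$ converges to a point of $G$, so $X\setminus G$ is closed by the first part.
\end{proof}

This lemma is the only place where the $k$-space hypothesis is used directly. From now on, closedness will be checked with sequences, and the following lemma is how the $k$-network enters.

\begin{lemma}[Capturing a sequence]\label{lem:capture}
Let $x_n\to x\in U$ with $U$ open. Then for all large $m$ the sequence is eventually in $\bigcup\{P\in\mathcal P_m:x\in P\subset U\}$, which is a finite union.
\end{lemma}

\begin{proof}
Choose $n_0$ with $x_n\in U$ for $n\ge n_0$. The compact set $\{x\}\cup\{x_n:n\ge n_0\}$ is covered by finitely many members of $\mathcal P$ contained in $U$, all in $\mathcal P_m$ for every large $m$. Those that do not contain $x$ are closed, so each of them contains $x_n$ for only finitely many $n$. Hence the sequence is eventually in the union of those that contain $x$. The union in the lemma is finite since $\mathcal P_m$ is locally finite at $x$.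
\end{proof}

For closed $N\subset X$ and $q\in\omega$ let
\[
A_q(N)=\bigcup\{Q\in\mathcal P_q:Q\cap N=\emptyset\}.
\]
This is the part of $X$ that is recognized at level $q$ as lying off $N$. It is closed, disjoint from $N$, increasing in $q$, and $A_0(N)=\emptyset$. Since $\mathcal P$ is a network, $\bigcup_qA_q(N)=X\setminus N$. We write $A_q(x)$ for $A_q(\{x\})$.

\subsection{One point}\label{sec:onepoint}

The construction is already visible when only one point has to be served.

\begin{proposition}\label{prop:onepoint}
For each $x\in X$ there is a closure-preserving family $\mathcal W_x$ of closed sets such that every open $U\ni x$ contains a member of $\mathcal W_x$ that is an s.n.\ of $x$.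
\end{proposition}

\begin{proof}
For $j\ge1$ let $S^j$ be a closed neighborhood of $x$ missing the closed set $A_j(x)\not\ni x$. Let $\mathcal W_x$ consist of all sets
\[
W=\{x\}\cup\bigcup_{j\ge1}\bigl(S^j\cap\textstyle\bigcup\mathcal G_j\bigr),\qquad \mathcal G_j\subset\{P\in\mathcal P_j:x\in P\}.
\]

Let $w_n\in W_n\in\mathcal W_x$ and $w_n\to z$. We show that $z\in W_n$ for some $n$; by Lemma~\ref{lem:sequential}, the union of every subfamily of $\mathcal W_x$ is then closed. If $z=x$ this is clear. If $z\ne x$, then $w_n\neq x$ for large $n$. So, passing to a subsequence, we may assume that $w_n\in S^{j_n}\cap P_n$ with $P_n$ one of the sets of level $j_n$ used in $W_n$, and that either $j_n=j$ is constant or $j_n\to\infty$. In the first case, since only finitely many members of $\mathcal P_j$ contain $x$, some $P$ equals $P_n$ for infinitely many $n$, and $z\in S^j\cap P\subset W_n$ for these $n$. The second case is impossible: Lemma~\ref{lem:capture} with the open set $X\setminus\{x\}$ gives $r$ with $w_n\in A_r(x)$ for all large $n$, and when also $j_n\ge r$, we get $w_n\in A_{j_n}(x)$, contrary to $w_n\in S^{j_n}$.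

Now let $U\ni x$ be open and put $\mathcal G_j=\{P\in\mathcal P_j:x\in P\subset U\}$. The resulting $W$ lies in $U$. If $x_n\to x$, then for some $j\ge1$ the sequence is eventually in $\bigcup\mathcal G_j$ by Lemma~\ref{lem:capture}, and it is eventually in $S^j$; so it is eventually in $W$.
\end{proof}

If $X$ is countable, this proves Theorem~\ref{thm:one}: one takes finite intersections of members of the countably many families $\mathcal W_x$, as at the end of Section~\ref{sec:base}.

\subsection{Many points}\label{sec:manypoints}

For uncountably many points it is not enough to collect the families $\mathcal W_x$: one set $P$ may contain infinitely many points $x$, and the corresponding sets $S^j_x\cap P$ need not form a closure-preserving family. The trimming set used on $P$ should be determined by $P$ up to finitely many choices. This suggests three changes.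

\emph{Change 1.} Replace $x$ by a closed set $N\ni x$ from a $\sigma$-discrete network, and use only those $P\in\mathcal P_j$ that meet $N$ and no other member of the discrete family containing $N$. Then $P$ determines $N$. The trimming set must now be a closed s.n.\ $S^j$ of \emph{all} points of $N$.

\emph{Change 2.} We would like $S^j\cap A_j(N)=\emptyset$. If $X$ were normal, the disjoint closed sets $N$ and $A_j(N)$ could be separated; but normality is not assumed. We settle for less. Since $W$ only has to lie in $U$, we may put a finite union $\bigcup\mathcal F$ of members $P$ of $\mathcal P$ with $x\in P\subset U$ into $W$ and ask only for $S^j\cap A_j(N)\subset\bigcup\mathcal F$, with one $\mathcal F$ for all $j$. That suitable $N$ and $\mathcal F$ exist is the main point of the proof (Lemma~\ref{lem:absorb}).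

\emph{Change 3.} Now the trimming set depends on $\mathcal F$ too, and $P$ should determine $\mathcal F$ up to finitely many choices. For this we use a second $\sigma$-discrete cover, whose members $E$ meet only finitely many sets of a given level $\mathcal P_k$.

We now construct the covers and the network.

\emph{The covers $\mathcal E^k$.} Fix $k$. Apply Lemma~\ref{lem:discrete}, with the network $\mathcal P$, to the cover of $X$ by all open sets that meet only finitely many members of $\mathcal P_k$. Omitting empty sets, we obtain a closed cover $\mathcal E^k=\bigcup_{i\in\omega}\mathcal E^k_i$ of $X$ with each $\mathcal E^k_i$ discrete such that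
\[
\mathcal P_k(E)=\{P\in\mathcal P_k:P\cap E\ne\emptyset\}\quad\text{is finite for every }E\in\mathcal E^k .
\]

\emph{The network $\mathcal N$.} For $E\in\mathcal E^n_i$ enumerate $\mathcal P_n(E)=\{P^E_1,\dots,P^E_{m_E}\}$. For fixed $n,i,l$ the sets $E\cap P^E_l$ (with $E\in\mathcal E^n_i$, $l\le m_E$) are closed and form a discrete family, as the sets $E$ do. All these sets together form a network: if $x\in P\subset U$ with $P\in\mathcal P_n$, and $x\in E\in\mathcal E^n_i$, then $P\in\mathcal P_n(E)$ and $x\in E\cap P\subset U$. Now add all nonempty finite intersections. If $\mathcal D_1,\dots,\mathcal D_p$ are discrete, so is the family of nonempty intersections $D_1\cap\dots\cap D_p$ with $D_l\in\mathcal D_l$. So we obtain a network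
\[
\mathcal N=\bigcup_{c\in\omega}\mathcal N_c
\]
of nonempty closed sets, closed under nonempty finite intersections, with each $\mathcal N_c$ discrete. A point $x$ lies in at most one member of each $\mathcal N_c$, so $\{N\in\mathcal N:x\in N\}$ is countable. Intersecting the initial segments of an enumeration of it, we get for each $x$ a sequence $N_1\supset N_2\supset\cdots$ in $\mathcal N$ with $x\in\bigcap_iN_i$ such that every neighborhood of $x$ contains $N_i$ for all large $i$. We call it a \emph{network sequence at} $x$.

\section{Sequential separation and fusion}\label{sec:fusion}

For $N,M\subset X$ write $N\perp M$ if there is a closed set $S$ with $S\cap M=\emptyset$ that is an s.n.\ of every point of $N$. We call $S$ a \emph{witness}. Note that the two sets play different roles. Clearly $N\perp\emptyset$, and $N\perp M$ implies $N\perp M'$ for $M'\subset M$. If $V$ is closed, $N\subset\operatorname{int}V$ and $V\cap M=\emptyset$, then $V$ is a witness of $N\perp M$.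

In Section~\ref{sec:absorb} we shall need to separate $N$ from sets that are not closed but are increasing unions of closed sets. Countable unions are dangerous: if distinct points $x_n$ converge to $x\notin\{x_n:n\in\omega\}$, then $\{x\}\perp\{x_0,\dots,x_j\}$ for every $j$, but not $\{x\}\perp\{x_n:n\in\omega\}$. Here the closure of the union meets $\{x\}$. The next lemma says that separation passes to the whole union if the union stays inside a closed set disjoint from $N$.

\begin{lemma}[Fusion]\label{lem:fusion}
Let $N,O$ be disjoint closed sets and $M=\bigcup_{j\ge1}M_j\subset O$ with $M_1\subset M_2\subset\cdots$. If $N\perp M_j$ for all $j$, then $N\perp M$.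
\end{lemma}

\begin{proof}
The witness follows the pattern of Section~\ref{sec:onepoint}: it is the closure of a union of pieces $Y_k$ of level $k$, each trimmed by a witness for $M_k$. Only finitely many pieces are not trimmed away from a given $M_j$, and these must avoid $M_j$ by themselves; they will do so since they avoid $O$.

\emph{Construction.} Intersecting witnesses, choose closed sets $T_1\supset T_2\supset\cdots$, each an s.n.\ of all points of $N$, with $T_j\cap M_j=\emptyset$. For $y\in N$ pick by regularity a closed neighborhood $V_y$ of $y$ missing $O$. Apply Lemma~\ref{lem:discrete}, with the network $\mathcal P$, to the open cover $\{\operatorname{int}V_y:y\in N\}\cup\{X\setminus N\}$, intersect the resulting closed sets with $N$, and omit empty sets. We get discrete families $\mathcal D_i$ ($i\ge1$) of nonempty closed subsets of $N$ that together cover $N$, and for each member $D$ a closed set $V_D$ with $D\subset\operatorname{int}V_D$ and $V_D\cap O=\emptyset$. For $D\in\mathcal D_i$ let $\mathcal P_k(D;i)$ be the set of all $P\in\mathcal P_k$ that meet $D$ and miss all other members of $\mathcal D_i$. Put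
\[
Y_k=\bigcup_{i=1}^k\ \bigcup_{D\in\mathcal D_i}\bigl(V_D\cap\textstyle\bigcup\mathcal P_k(D;i)\bigr),\qquad
C=\bigcup_{k\ge1}(Y_k\cap T_k).
\]
For fixed $i$, each $P\in\mathcal P_k$ belongs to $\mathcal P_k(D;i)$ for at most one $D$. So for fixed $i$ the inner union is the union of a locally finite family of closed sets $V_D\cap P$. Hence $Y_k$ is closed. Also $Y_k\cap O=\emptyset$.

\emph{$\overline C$ misses $M$.} Let $\delta\in M_j$. For $k\ge j$ we have $Y_k\cap T_k\subset T_j$, so $C$ is contained in the closed set $Y_1\cup\dots\cup Y_{j-1}\cup T_j$. This set misses $\delta$, because $\delta\in O$ and $T_j\cap M_j=\emptyset$. So $\delta\notin\overline C$.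

\emph{$\overline C$ is an s.n.\ of all points of $N$.} Let $y\in D\in\mathcal D_i$ and $y_n\to y$. The set $X\setminus\bigcup(\mathcal D_i\setminus\{D\})$ is open and contains $y$, since $\mathcal D_i$ is a discrete family of closed sets. By Lemma~\ref{lem:capture}, for some $k\ge i$ the sequence is eventually in a finite union of sets $P\in\mathcal P_k$ with $y\in P$ that miss the other members of $\mathcal D_i$; these $P$ belong to $\mathcal P_k(D;i)$. The sequence is also eventually in $V_D$, since $y\in\operatorname{int}V_D$, and in $T_k$. So it is eventually in $Y_k\cap T_k\subset C$. The constant sequence gives $y\in C$.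

Thus $\overline C$ is a witness of $N\perp M$.
\end{proof}

\section{Absorbing the failure of separation}\label{sec:absorb}

We now carry out Change~2: near a given point, a finite piece of the $k$-network inside $U$ absorbs whatever cannot be separated from $N$.

\begin{lemma}[Absorption]\label{lem:absorb}
Let $x\in U$ with $U$ open. For $k\in\omega$ put
\[
\mathcal F_k=\{P\in\mathcal P_k:x\in P\subset U\},\qquad R_k=\bigcup\mathcal F_k ;
\]
$\mathcal F_k$ is finite, since $\mathcal P_k$ is locally finite. There are $N\in\mathcal N$ with $x\in N\subset U$ and $k\in\omega$ such that
\[
N\perp\bigl(A_q(N)\setminus R_k\bigr)\qquad\text{for all }q\in\omega .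
\]
\end{lemma}

The proof is by contradiction. If all members of a network sequence at $x$ fail, each failure can be concentrated, by fusion, on a closed set $\Theta_i$. The sets $\Theta_i$ are chosen so that they do not accumulate anywhere as $i\to\infty$: not at points $z\ne x$, because we first separate as much as we can at low levels; and not at $x$, because every sequence converging to $x$ is absorbed by some $R_m$. Then $\Theta=\bigcup_i\Theta_i$ is closed, and regularity at the single point $x$ separates a small $N_i$ from it.

\begin{proof}
Let $(N_i)_{i\ge1}$ be a network sequence at $x$; discarding finitely many terms, we may assume that all $N_i\subset U$. Suppose the lemma fails. Using $k=i$ for $N_i$, we find $q_i$ with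
\begin{equation}\label{eq:fail}
N_i\not\perp A_{q_i}(N_i)\setminus R_i .
\end{equation}

\emph{Step 1: separating at low levels.} Let $r_i=\max\{r\le i:N_i\perp A_r(N_i)\}$; the value $r=0$ is allowed since $A_0(N_i)=\emptyset$. We claim that $r_i\to\infty$. Fix $r$. The set $A_r(x)$ is closed and misses $x$, so some closed neighborhood $V$ of $x$ misses it. Since $x\in N_i$, we have $A_r(N_i)\subset A_r(x)$. So if $N_i\subset\operatorname{int}V$, then $V$ is a witness of $N_i\perp A_r(N_i)$. For all large $i$ we have $N_i\subset\operatorname{int}V$ and $i\ge r$, hence $r_i\ge r$. Let $S_i$ be a witness of $N_i\perp A_{r_i}(N_i)$.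

\emph{Step 2: concentrating the failure on a closed set.} Put $M_i=S_i\cap(A_{q_i}(N_i)\setminus R_i)$. Then $N_i\not\perp M_i$: otherwise, intersecting a witness with $S_i$ would give a witness contradicting \eqref{eq:fail}. Since $R_i$ is closed and $\mathcal P$ is a network, $M_i=\bigcup_{j\ge1}M_{i,j}$ with
\[
M_{i,j}=S_i\cap A_{q_i}(N_i)\cap\bigcup\{Q\in\mathcal P_j:Q\cap R_i=\emptyset\}.
\]
These sets are closed, increase with $j$, and lie in the closed set $A_{q_i}(N_i)$, which is disjoint from $N_i$. By Lemma~\ref{lem:fusion} there is $j_i$ with
\begin{equation}\label{eq:theta}
N_i\not\perp\Theta_i,\qquad\Theta_i=M_{i,j_i}.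
\end{equation}
Let $\Theta=\bigcup_{i\ge1}\Theta_i$. Each $\Theta_i$ is closed, misses $R_i$ and $A_{r_i}(N_i)$, and does not contain $x\in N_i$. So $x\notin\Theta$.

\emph{Step 3: $\Theta$ is closed.} By Lemma~\ref{lem:sequential} we may use sequences. Let $\theta_n\in\Theta$ and $\theta_n\to z$. If infinitely many $\theta_n$ lie in one $\Theta_i$, then $z\in\Theta_i$. Otherwise, passing to a subsequence, we have $\theta_n\in\Theta_{i_n}$ with $i_n\to\infty$, and we derive a contradiction.

Suppose $z\ne x$. By Lemma~\ref{lem:capture} with the open set $X\setminus\{x\}$, for some $r$ there is $Q\in\mathcal P_r$ with $x\notin Q$ that contains infinitely many $\theta_n$. As $X\setminus Q$ is a neighborhood of $x$, we have $N_i\cap Q=\emptyset$ for all large $i$, and $r_i\ge r$ for all large $i$. So for infinitely many $n$,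
\[
\theta_n\in Q\subset A_r(N_{i_n})\subset A_{r_{i_n}}(N_{i_n}),
\]
which is disjoint from $\Theta_{i_n}\ni\theta_n$, a contradiction.

Suppose $z=x$. By Lemma~\ref{lem:capture} with the open set $U$, the sequence is eventually in some $R_m$. Once $i_n\ge m$ we have $\theta_n\notin R_{i_n}\supset R_m$, a contradiction.

\emph{Step 4: conclusion.} As $\Theta$ is closed and $x\notin\Theta$, there is a closed neighborhood $V$ of $x$ missing $\Theta$. Choose $i$ with $N_i\subset\operatorname{int}V$. Then $V$ is a witness of $N_i\perp\Theta_i$, contradicting \eqref{eq:theta}.
\end{proof}

\section{The weak base}\label{sec:base}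

Call $(N,\mathcal F)$ \emph{admissible} if $N\in\mathcal N$, $\mathcal F\subset\mathcal P$ is finite, and $N\perp(A_q(N)\setminus\bigcup\mathcal F)$ for all $q$. For each admissible pair and each $j\ge1$ fix a closed set $S^j_{N,\mathcal F}$ that is an s.n.\ of all points of $N$ and satisfies
\begin{equation}\label{eq:trim}
S^j_{N,\mathcal F}\cap A_j(N)\subset\bigcup\mathcal F .
\end{equation}

Fix a class $\tau=(c,k,i)\in\omega^3$. For $N\in\mathcal N_c$, $E\in\mathcal E^k_i$ and $j\ge1$ let $\mathcal P^\tau_j(N,E)$ be the set of all $P\in\mathcal P_j$ that meet $N$ and $E$ and miss all other members of $\mathcal N_c$ and all other members of $\mathcal E^k_i$. A set $P$ belongs to $\mathcal P^\tau_j(N,E)$ for at most one pair $(N,E)$. Let $\mathcal W_\tau$ be the family of all sets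
\[
W=N\ \cup\ \bigcup\mathcal F\ \cup\ \bigcup_{j\ge1}\Bigl(S^j_{N,\mathcal F}\cap\bigcup\mathcal G_j\Bigr),
\]
where $N\in\mathcal N_c$, $E\in\mathcal E^k_i$, $\mathcal F\subset\mathcal P_k(E)$ with $(N,\mathcal F)$ admissible, and $\mathcal G_j\subset\mathcal P^\tau_j(N,E)$ for each $j$.

\begin{lemma}\label{lem:Wclosed}
$\mathcal W_\tau$ is a closure-preserving family of closed sets.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sequential} it suffices to show: if $w_n\in W_n\in\mathcal W_\tau$ and $w_n\to z$, then $z\in W_n$ for some $n$. Indeed, then the union of every subfamily is closed, and in particular each member is. Let $W_n$ have the data $N_n,E_n,\mathcal F_n,\mathcal G^n_j$.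

\emph{Case 1: $w_n\in N_n\cup\bigcup\mathcal F_n$ for infinitely many $n$.} If $w_n\in N_n$ infinitely often, then, $\mathcal N_c$ being discrete at $z$, one set $N$ equals $N_n$ for infinitely many of these $n$, and $z\in N\subset W_n$ for such $n$. Otherwise $w_n$ lies in a member of $\mathcal F_n\subset\mathcal P_k$ infinitely often; $\mathcal P_k$ being locally finite at $z$, one such member $P$ occurs infinitely often, and $z\in P\subset W_n$ for such $n$.

\emph{Case 2: otherwise.} Passing to a subsequence, we may assume that for all $n$
\[
w_n\notin N_n\cup\bigcup\mathcal F_n,\qquad w_n\in S^{j_n}_{N_n,\mathcal F_n}\cap P_n,\quad P_n\in\mathcal G^n_{j_n},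
\]
and that either $j_n=j$ is constant or $j_n\to\infty$.

(2a) $j_n=j$. By local finiteness of $\mathcal P_j$ at $z$ we may assume that $P_n=P$ is constant. Now $P$ determines $N_n=N$ and $E_n=E$. As $\mathcal F_n\subset\mathcal P_k(E)$ and $\mathcal P_k(E)$ is finite, we may assume that $\mathcal F_n=\mathcal F$ is constant. Then $z\in S^j_{N,\mathcal F}\cap P\subset W_n$.

(2b) $j_n\to\infty$. If $z\in N_n$ for some $n$, we are done. Otherwise apply Lemma~\ref{lem:capture} with the open set $X\setminus\bigcup\{N\in\mathcal N_c:z\notin N\}\ni z$. For some $r$, all $w_n$ with $n$ large lie in sets $Q\in\mathcal P_r$ that miss every $N\in\mathcal N_c$ not containing $z$; in particular they miss $N_n$. So $w_n\in A_r(N_n)\subset A_{j_n}(N_n)$ for all large $n$. By \eqref{eq:trim}, $w_n\in S^{j_n}_{N_n,\mathcal F_n}\cap A_{j_n}(N_n)\subset\bigcup\mathcal F_n$, a contradiction.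
\end{proof}

Case (2b) is where admissibility is needed for all $q$ with the same $\mathcal F$. Case (2a) is where $\mathcal E^k$ is needed.

\begin{lemma}\label{lem:Wsmall}
If $x\in U$ with $U$ open, then some $W\in\bigcup_\tau\mathcal W_\tau$ is an s.n.\ of $x$ with $W\subset U$.
\end{lemma}

\begin{proof}
Take $N$ and $k$ from Lemma~\ref{lem:absorb}, with $N\in\mathcal N_c$, and let $\mathcal F=\mathcal F_k$. Then $(N,\mathcal F)$ is admissible and $N\cup\bigcup\mathcal F\subset U$. Choose $i$ and $E\in\mathcal E^k_i$ with $x\in E$. As all members of $\mathcal F$ contain $x\in E$, we have $\mathcal F\subset\mathcal P_k(E)$. With $\tau=(c,k,i)$ put $\mathcal G_j=\{P\in\mathcal P^\tau_j(N,E):x\in P\subset U\}$. The resulting $W\in\mathcal W_\tau$ satisfies $x\in W\subset U$.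

Let $x_n\to x$. Apply Lemma~\ref{lem:capture} with the open set
\[
U\setminus\Bigl(\bigcup(\mathcal N_c\setminus\{N\})\cup\bigcup(\mathcal E^k_i\setminus\{E\})\Bigr)\ni x .
\]
For some $j\ge1$ the sequence is eventually in a finite union of sets $P\in\mathcal P_j$ that contain $x\in N\cap E$ and lie in this open set. Such $P$ belong to $\mathcal G_j$. The sequence is also eventually in $S^j_{N,\mathcal F}$, because $x\in N$. So it is eventually in $W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $\mathcal P^*_x$ be the set of all intersections $W_1\cap\dots\cap W_p$ ($p\ge1$) of members of $\bigcup_\tau\mathcal W_\tau$ such that every $W_l$ is an s.n.\ of $x$. All members of $\mathcal P^*_x$ are s.n.'s of $x$. Condition (a) is Lemma~\ref{lem:Wsmall}. Condition (b) holds because $\mathcal P^*_x$ is closed under finite intersections. For (c), if $G$ is open, use (a). Conversely, if every $x\in G$ has some $P\in\mathcal P^*_x$ with $P\subset G$, then $G$ is an s.n.\ of each of its points, hence open by Lemma~\ref{lem:sequential}. So $\bigcup_x\mathcal P^*_x$ is a weak base.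

For each of the countably many finite tuples $(\tau_1,\dots,\tau_p)$ of classes, the sets $W_1\cap\dots\cap W_p$ with $W_l\in\mathcal W_{\tau_l}$ form a closure-preserving family of closed sets, by Lemmas~\ref{lem:Wclosed} and~\ref{lem:intersections}. As $\bigcup_x\mathcal P^*_x$ is contained in the union of these families, it is $\sigma$-closure-preserving, and its members are closed.
\end{proof}

\section{Weak bases and the metalindel\"of property}\label{sec:meta}

We turn to Theorem~\ref{thm:two}. Let $\bigcup_x\mathcal P_x=\bigcup_{n\in\omega}\mathcal Q_n$ be a weak base of the regular space $X$, with each $\mathcal Q_n$ closure-preserving.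

\subsection{Closed members and weak neighborhoods}

We may assume that all members are closed: replace each $P\in\mathcal P_x$ by $\overline P$. Condition (a) survives by regularity. Condition (b) survives since $P\subset P_1\cap P_2$ implies $\overline P\subset\overline{P_1}\cap\overline{P_2}$. In (c), if $G$ is open, use (a); conversely, if $\overline P\subset G$, then $P\subset G$, and the original condition (c) applies. For $\mathcal Q'\subset\mathcal Q_n$ the set $\bigcup\{\overline P:P\in\mathcal Q'\}=\overline{\bigcup\mathcal Q'}$ is closed. So the new families are closure-preserving.

Put $\mathcal H_n=\mathcal Q_0\cup\dots\cup\mathcal Q_n$. This is a closure-preserving family of closed sets, $\mathcal H_n\subset\mathcal H_{n+1}$, and $\bigcup_n\mathcal H_n$ is a network by (a).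

Call $A$ a \emph{weak neighborhood} of $q$ if $A\supset P$ for some $P\in\mathcal P_q$. By (a) and (b), if $A$ is a weak neighborhood of $q$ and $O\ni q$ is open, then $A\cap O$ is a weak neighborhood of $q$. By (c), a set that is a weak neighborhood of each of its points is open.

\subsection{One step of the expansion}

\begin{lemma}\label{lem:step}
Let $\{F_y:y\in Y\}$ be a discrete family of closed sets. There are closed sets $E_{y,i}$ ($y\in Y$, $i\in\omega$) such that for each $i$ the family $\{E_{y,i}:y\in Y\}$ is discrete, and for each $y$ the set $\bigcup_iE_{y,i}$ is a weak neighborhood of every point of $F_y$.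
\end{lemma}

The obvious candidates at level $n$ are the unions $B_{y,n}$ of the members of $\mathcal H_n$ that meet $F_y$ and no other $F_{y'}$. They form a closure-preserving family, but they may overlap. Removing the overlaps makes them disjoint, but no longer closed; so we remove the overlaps and approximate what remains from inside by members of $\mathcal H_m$.

\begin{proof}
Let $\widehat F_y=\bigcup_{y'\ne y}F_{y'}$, a closed set, and put
\[
B_{y,n}=\bigcup\{H\in\mathcal H_n:H\cap F_y\ne\emptyset,\ H\cap\widehat F_y=\emptyset\},\qquad
\widehat B_{y,n}=\bigcup_{y'\ne y}B_{y',n}.
\]
For every $Y'\subset Y$ the set $\bigcup_{y\in Y'}B_{y,n}$ is a union of members of $\mathcal H_n$, so it is closed. In particular, $B_{y,n}$ and $\widehat B_{y,n}$ are closed. If $y'\ne y$, then $F_y\subset\widehat F_{y'}$ misses $B_{y',n}$; so $\widehat B_{y,n}\cap F_y=\emptyset$. Put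
\[
L_{y,n,m}=\bigcup\{H\in\mathcal H_m:H\cap\widehat B_{y,n}=\emptyset\},\qquad E_{y,n,m}=B_{y,n}\cap L_{y,n,m}.
\]
Here too, $\bigcup_{y\in Y'}L_{y,n,m}$ is closed for every $Y'\subset Y$. The sets $E_{y,n,m}$ are closed, and $\bigcup_mE_{y,n,m}=B_{y,n}\setminus\widehat B_{y,n}$, since $\widehat B_{y,n}$ is closed and $\bigcup_m\mathcal H_m$ is a network.

\emph{For fixed $n,m$ the family $\{E_{y,n,m}:y\in Y\}$ is discrete.} If $y\ne y'$, then $E_{y,n,m}\subset B_{y,n}\subset\widehat B_{y',n}$, while $E_{y',n,m}\subset L_{y',n,m}$ misses $\widehat B_{y',n}$. So the family is pairwise disjoint. Let $Y'\subset Y$ and $z\in\overline{\bigcup_{y\in Y'}E_{y,n,m}}$. Since $\bigcup_{y\in Y'}B_{y,n}$ and $\bigcup_{y\in Y'}L_{y,n,m}$ are closed, there are $y_1,y_2\in Y'$ with $z\in B_{y_1,n}$ and $z\in L_{y_2,n,m}$. If $y_1\ne y_2$, then $z\in B_{y_1,n}\subset\widehat B_{y_2,n}$, contradicting $z\in L_{y_2,n,m}$. So $y_1=y_2$ and $z\in E_{y_1,n,m}$. Thus the family is closure-preserving, consists of closed sets and is pairwise disjoint; by Section~\ref{sec:cp} it is discrete.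

\emph{Weak neighborhoods.} Let $q\in F_y$. By (a) there is $P\in\mathcal P_q$ with $P\subset X\setminus\widehat F_y$. Say $P\in\mathcal H_n$; as $q\in P\cap F_y$, we have $P\subset B_{y,n}$. Since $q$ lies in the open set $X\setminus\widehat B_{y,n}$, the set $P\setminus\widehat B_{y,n}$ is a weak neighborhood of $q$, and it is contained in $B_{y,n}\setminus\widehat B_{y,n}=\bigcup_mE_{y,n,m}$. Re-indexing the pairs $(n,m)$ by $i\in\omega$ finishes the proof.
\end{proof}

If the members of every $\mathcal P_q$ happen to be neighborhoods of $q$, we are done after one step: the interiors of the sets $\bigcup_iE_{y,i}$ form a point-countable open expansion. For a weak base this fails. In Example~\ref{ex:arens}, with $F=\{\infty\}$, a weak neighborhood of $\infty$ may be just $\{\infty\}\cup\{x_i:i\ge n\}$; to get an open set we must in turn add weak neighborhoods of the new points $x_i$. In general the new points produce newer ones, and we iterate $\omega$ times.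

\begin{proof}[Proof of Theorem~\ref{thm:two}]
\emph{Expansion.} Let $\{F_y:y\in Y\}$ be a discrete family of closed sets. Put $E_{y,\emptyset}=F_y$. If $s\in\omega^{<\omega}$ and the discrete family $\{E_{y,s}:y\in Y\}$ of closed sets has been defined, apply Lemma~\ref{lem:step} to it to obtain the families $\{E_{y,s^\frown i}:y\in Y\}$, $i\in\omega$, where $s^\frown i$ is $s$ followed by $i$. Put $U_y=\bigcup_{s\in\omega^{<\omega}}E_{y,s}\supset F_y$. If $q\in E_{y,s}$, then $\bigcup_iE_{y,s^\frown i}\subset U_y$ is a weak neighborhood of $q$. So $U_y$ is a weak neighborhood of each of its points, hence open. For each of the countably many $s$, a point is in $E_{y,s}$ for at most one $y$. So $\{U_y:y\in Y\}$ is point-countable.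

\emph{Metalindel\"of.} Let $\{O_\alpha:\alpha<\kappa\}$ be an open cover of $X$, and let $D_{\alpha,n}$ be the sets given by Lemma~\ref{lem:discrete} for the network $\bigcup_n\mathcal H_n$. For each $n$ take a point-countable open expansion $\{U_{\alpha,n}:\alpha<\kappa\}$ of $\{D_{\alpha,n}:\alpha<\kappa\}$. Since $D_{\alpha,n}\subset U_{\alpha,n}\cap O_\alpha$, the family $\{U_{\alpha,n}\cap O_\alpha:\alpha<\kappa,\ n\in\omega\}$ is a point-countable open refinement covering $X$.

\emph{Hereditarily.} Let $G\subset X$ be open. The families $\{P\in\mathcal P_x:P\subset G\}$, $x\in G$, form a weak base for $G$: (a) and (b) are inherited, and (c) is inherited because a subset of $G$ is open in $G$ if and only if it is open in $X$. This weak base is $\sigma$-closure-preserving in $G$: the members are closed in $X$, so the union of a subfamily of the part in $\mathcal Q_n$ is closed in $X$, hence in $G$. So $G$ is metalindel\"of by what has been proved. Finally let $A\subset X$ be covered by open sets $O_\alpha$ of $X$. Apply this to the cover $\{O_\alpha\}$ of $G=\bigcup_\alpha O_\alpha$ and intersect the members of the refinement with $A$.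
\end{proof}

\begin{corollary}
A separable regular space with a $\sigma$-closure-preserving weak base is hereditarily Lindel\"of.
\end{corollary}

\begin{proof}
Each open subspace $G$ is separable, and metalindel\"of by Theorem~\ref{thm:two}. A point-countable family of nonempty open sets in a separable space is countable, since each member contains one of countably many points and each of these points is in countably many members. So $G$ is Lindel\"of. A subspace covered by open sets $O_\alpha$ of $X$ is covered by countably many of them, because $\bigcup_\alpha O_\alpha$ is.
\end{proof}

\section{Limits of the theorems}\label{sec:sharp}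

\subsection{Two fans}

For an infinite cardinal $\kappa$ let $S_\kappa=\{\infty\}\cup(\kappa\times\omega)$. The points $(\alpha,n)$ are isolated, and a set containing $\infty$ is open if, for each $\alpha<\kappa$, it contains $(\alpha,n)$ for all but finitely many $n$. So $S_\kappa$ consists of $\kappa$ convergent sequences, the \emph{spines} $\{(\alpha,n):n\in\omega\}$, with their limits identified. A \emph{tail} of a spine is a set $\{(\alpha,n):n\ge m\}$. Every set containing $\infty$ is closed, and so is every set that meets each spine in a finite set. In particular open sets containing $\infty$ are clopen, and $S_\kappa$ is regular and $T_1$. It is a $k$-space: if $F$ is not closed, then $\infty\notin F$ and $F$ contains infinitely many points of some spine, so its trace on the compact set consisting of that spine and $\infty$ is not closed.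

\begin{proposition}\label{prop:fan}
$S_\omega$ is a regular $k$-space with a countable $k$-network, but it has no $\sigma$-hereditarily closure-preserving weak base.
\end{proposition}

\begin{proof}
Write $X=S_\omega$. The singletons of all points and the sets $\{\infty\}\cup\{(\alpha,n):n\ge m\}$ form a countable $k$-network. Indeed, a compact $K$ meets only finitely many spines; otherwise one point from each of infinitely many spines would give an infinite closed discrete subset of $K$. If $\infty\notin K$, then $K$ is finite, because an infinite subset of a spine accumulates at $\infty$. If $\infty\in K\subset U$ with $U$ open, then $U$ contains a tail of each of the finitely many spines met by $K$, and all but finitely many points of $K\setminus\{\infty\}$ lie in these tails.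

Suppose that $\bigcup_x\mathcal P_x=\bigcup_n\mathcal Q_n$ is a weak base with each $\mathcal Q_n$ hereditarily closure-preserving. Let $P\in\mathcal P_\infty$, and let $T$ be the set of points of one spine that are not in $P$. If $T$ is infinite, then $X\setminus T$ satisfies the criterion in (c): at $\infty$ we have $P\subset X\setminus T$, and at an isolated point $y$ condition (a) gives $\{y\}\in\mathcal P_y$. So $X\setminus T$ is open, which is false, as it contains $\infty$ but omits infinitely many points of a spine. Hence $P$ contains a tail of each spine, so it is a neighborhood of $\infty$.

If some $\mathcal Q_n$ contained infinitely many distinct members $P_0,P_1,\dots$ of $\mathcal P_\infty$, we could choose distinct points $x_i\in P_i$ on one spine. Then $\{\{x_i\}:i\in\omega\}$ is not closure-preserving, because $x_i\to\infty$. With $H(P_i)=\{x_i\}$ and $H(P)=\emptyset$ for the other members of $\mathcal Q_n$, this contradicts the assumption on $\mathcal Q_n$. So $\mathcal P_\infty$ is countable, and by (a) it is a countable base of neighborhoods at $\infty$. But there is none: if $V_i$ ($i\in\omega$) are neighborhoods of $\infty$, pick $(i,n_i)\in V_i$; the neighborhood $X\setminus\{(i,n_i):i\in\omega\}$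 of $\infty$ contains no $V_i$.
\end{proof}

\begin{proposition}\label{prop:bigfan}
$S_{\omega_1}$ is a regular $k$-space with a $\sigma$-closure-preserving weak base, but it has no $\sigma$-locally finite $k$-network.
\end{proposition}

\begin{proof}
A nonempty union of open neighborhoods of $\infty$ is clopen. So all open neighborhoods of $\infty$ form a closure-preserving family. For each $n$ the singletons $\{(\alpha,n)\}$, $\alpha<\omega_1$, form a discrete family, since $\infty$ has the neighborhood $\{\infty\}\cup\{(\alpha,l):l>n\}$. Let $\mathcal P_\infty$ consist of all open neighborhoods of $\infty$ and let $\mathcal P_{(\alpha,n)}=\{\{(\alpha,n)\}\}$. Together these families form a weak base (even a base), and it is $\sigma$-closure-preserving.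

Suppose there is a $\sigma$-locally finite $k$-network. By Section~\ref{sec:normalize} we may take its members to be closed and its locally finite parts to be increasing. Only countably many members contain $\infty$; call them $P_m$. For each $m$ such that $P_m$ meets infinitely many spines, choose inductively $p_m\in P_m\setminus\{\infty\}$ so that distinct chosen points are on distinct spines. The set $U$ of all points other than the $p_m$ is open. By Lemma~\ref{lem:capture}, applied to the sequence $((\alpha,n))_n$ and $U$, a tail of each spine is covered by finitely many sets $P_m\subset U$. Each $P_m\subset U$ meets only finitely many spines, since otherwise $p_m\in P_m\setminus U$. So the sets $P_m\subset U$ together meet only countably many spines, a contradiction.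
\end{proof}

\subsection{A non-normal space with a $\sigma$-locally finite weak base}

The idea of the next example is this. An open set $G\supset\omega^\omega$ will be described by the nodes of $\omega^{<\omega}$ beyond which everything lies in $G$; the remaining nodes form a tree without infinite branches. If the space contains a copy of \emph{every} fully branching tree without infinite branches, then some copy defeats $G$.

For $s,t\in\omega^{<\omega}$ and $y\in\omega^\omega$ write $t\subset s$, $t\subset y$ if $t$ is an initial segment (possibly $t=s$), $|s|$ for the length of $s$, and $y|_m$, $s|_m$ for the initial segments of length $m$. Let $\mathbb B$ be the set of all $B\subset\omega^{<\omega}$ such that $\emptyset\in B$, $B$ is closed under initial segments, there is no $y\in\omega^\omega$ with $y|_m\in B$ for all $m$, and whenever $s\in B$ has some child $s^\frown n$ in $B$, it has all its children $s^\frown n$, $n\in\omega$, in $B$. A node $s\in B$ without children in $B$ is called \emph{terminal}. Let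
\[
X=\omega^\omega\cup\{(B,s):s\in B\in\mathbb B\},\qquad
[t]=\{y\in\omega^\omega:t\subset y\}\cup\{(B,s)\in X:t\subset s\}.
\]
The points $(B,s)$ are also called nodes, and the children of $(B,s)$ are the points $(B,s^\frown n)$ with $s^\frown n\in B$. Declare $U\subset X$ open if and only if
\begin{itemize}
\item[(i)] for every $(B,s)\in U$ with $s$ nonterminal in $B$, $(B,s^\frown n)\in U$ for all but finitely many $n$; and
\item[(ii)] for every $x\in U\cap\omega^\omega$ there is $m$ with $[x|_m]\subset U$.
\end{itemize}
This is a topology, since $[x|_m]$ decreases in $m$.

\begin{proposition}\label{prop:nonnormal}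
$X$ is a regular $T_1$ space with a $\sigma$-locally finite weak base, but it is not normal; in particular, it is not paracompact.
\end{proposition}

\begin{proof}
\emph{Step 1: $X$ is regular and $T_1$.} Each $[t]$ is clopen. It is open: children of a node extending $t$ extend $t$, and if $x\in[t]\cap\omega^\omega$, then $[x|_{|t|}]=[t]$. Its complement is open: if $t\not\subset s$, at most one child of $s$ extends $t$; and if $x\in\omega^\omega$ does not extend $t$, then $[x|_{|t|}]\cap[t]=\emptyset$. By (ii), the points of $\omega^\omega$ therefore have clopen bases.

Let $(B,s)\in U$ with $U$ open, and let $V$ be the set of all $(B,u)$ with $s\subset u\in B$ and $(B,u|_j)\in U$ for $|s|\le j\le|u|$. Then $(B,s)\in V\subset U$. The set $V$ is open: if $(B,u)\in V$ with $u$ nonterminal, all but finitely many children of $(B,u)$ are in $U$, and these are in $V$; condition (ii) is vacuous. The complement of $V$ is open. For (i), let $(B',u)\notin V$. If $B'\ne B$, no child of it is in $V$. If $B'=B$ and $(B,u^\frown n)\in V$, then $s\subset u$ is impossible, since it would give $(B,u)\in V$; so $s=u^\frown n$, and this happens for at most one $n$. For (ii), let $x\in\omega^\omega$. Some $x|_m\notin B$, and then $[x|_m]\cap V=\emptyset$,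 since $B$ is closed under initial segments. So the points $(B,s)$ have clopen bases too, and every point of an open set $U$ has a clopen neighborhood contained in $U$.

Points are closed. For $x\in\omega^\omega$, $\{x\}=\bigcap_m[x|_m]$ is an intersection of clopen sets. The complement of $\{(B,s)\}$ is open, because a node has at most one child equal to $(B,s)$, and $(B,s)\notin[x|_m]$ for $x\in\omega^\omega$ and $m>|s|$. So $X$ is regular and $T_1$.

\emph{Step 2: a $\sigma$-locally finite weak base.} Put $\mathcal P_x=\{[x|_m]:m\in\omega\}$ for $x\in\omega^\omega$, and $\mathcal P_{(B,s)}=\{Q_{B,s,n}:n\in\omega\}$ with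
\[
Q_{B,s,n}=\{(B,s)\}\cup\{(B,s^\frown j):s^\frown j\in B,\ j\ge n\}.
\]
Condition (c) is the definition of the topology, (a) follows from (c), and (b) holds since both kinds of sets decrease, in $m$ and in $n$ respectively. There are only countably many sets $[t]$. For fixed $s,n$ the family of all $Q_{B,s,n}$, with $B\in\mathbb B$ and $s\in B$, is discrete: for $y\in\omega^\omega$ the neighborhood $[y|_{|s|+2}]$ contains only nodes of length at least $|s|+2$ and so misses all these sets, and each point $(B,u)$ has the open neighborhood $\{(B,v):v\in B\}$, which meets at most $Q_{B,s,n}$. So the weak base is $\sigma$-locally finite.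

\emph{Step 3: $X$ is not normal.} Let $H=\{(B,\emptyset):B\in\mathbb B\}$. The sets $\omega^\omega$ and $H$ are disjoint. The first is closed, as its complement satisfies (i) and, vacuously, (ii). The second is closed, as no child of a node is in $H$ and $[x|_1]\cap H=\emptyset$ for $x\in\omega^\omega$. If $X$ were normal, there would be an open $G\supset\omega^\omega$ with $\overline G\cap H=\emptyset$. Suppose there is such a $G$, and let
\[
C=\{s\in\omega^{<\omega}:[t]\subset G\text{ for some }t\subset s\},\qquad T=\omega^{<\omega}\setminus C .
\]
Then $\emptyset\in T$: the set $H$ is nonempty, since $\{\emptyset\}\in\mathbb B$, and it misses $G$, so $[\emptyset]=X\not\subset G$. The set $T$ is closed under initial segments. It has no infinite branch: for every $x\in\omega^\omega$ there is $m$ with $[x|_m]\subset G$, so that $x|_m\in C$. Put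
\[
B=T\cup\{s^\frown n:s\in T,\ n\in\omega\}.
\]
Then $B$ is closed under initial segments, and if $u^\frown n\in B$, then $u\in T$ (as $T$ is closed under initial segments), so all children of $u$ are in $B$. The same observation shows that an infinite branch of $B$ would be an infinite branch of $T$. Hence $B\in\mathbb B$. If $s\in B\setminus T$, then $s\in C$, so $(B,s)\in[t]\subset G$ for some $t\subset s$.

Now suppose $s\in B$ and $(B,s)\notin\overline G$. Then $s\in T$ by the last remark, so $s$ is nonterminal in $B$. As $X\setminus\overline G$ is open, $(B,s^\frown n)\notin\overline G$ for some $n$. Starting with $(B,\emptyset)\in H$, which is not in $\overline G$, we obtain step by step an infinite branch of $T$, a contradiction. So $X$ is not normal, and hence, being Hausdorff, not paracompact.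
\end{proof}

By Theorem~\ref{thm:two} the space $X$ is hereditarily metalindel\"of.

\begin{thebibliography}{9}

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{PCSM}
\emph{Point-Countable Covers And Sequence-Covering Mappings},
\texttt{http://test.ndnu.edu.cn/LSb2/Abstract.pdf}.

\end{thebibliography}
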